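# Adjacency labels for graphs of bounded twin-width: the factor of $\log n$ must grow with $d$

## Bounds for the classes $\mathcal M_K$ and for cographs

Throughout, $\log=\log_2$ and $[m]=\{1,\dots,m\}$. For $K\ge 2$ let $\mathcal M_K$ be the smallest class of graphs (up to isomorphism) that contains the one-vertex graph and is closed under substitution $H[G_1,\dots,G_m]$ into graphs $H$ on $2\le m\le K$ vertices.

**Theorem 1.** For every $\theta\in(0,\frac14)$ there is a constant $\gamma_\theta$ such that for all $K\ge2$ and $n\ge1$, every labeling scheme for $\mathcal M_K$ has size
$$f(n)\ \ge\ (1-2\theta)\,\frac{K-1}{2}\left\lfloor \frac{\log n}{\log K+\gamma_\theta}\right\rfloor .$$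

**Theorem 2.** Every labeling scheme for cographs (all of which have twin-width $0$) has $f(n)\ge\frac{81}{80}\log n-O(1)$.

**Theorem 3.** For $K\ge 4$ the class $\mathcal M_K$ has a labeling scheme of size $\left(\frac12+o_K(1)\right)\frac{K}{\log K}\log n+O(1)$. Together with Theorem 1, the optimal factor of $\log n$ for $\mathcal M_K$ is $\left(\frac12+o_K(1)\right)\frac{K}{\log K}$.

**Corollary 4.** (a) There is no absolute constant $c$ such that for every $d$ the class of graphs of twin-width at most $d$ has a labeling scheme with $f(n)\le c\log n$ for all sufficiently large $n$ (with a threshold that may depend on $d$). In fact every scheme for this class satisfies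
$$\liminf_{n\to\infty}\frac{f(n)}{\log n}\ \ge\ \Bigl(\tfrac12-o_d(1)\Bigr)\frac{d}{\log d},$$
and this improves to $(1-o_d(1))\,d/\log d$ if one uses a published bound on the twin-width of small graphs.
(b) For no $d\ge0$ does the class of graphs of twin-width at most $d$ have a labeling scheme of size $(1+o(1))\log n$; this fails already for $d=0$.

In words: we want to hand each vertex of an $n$-vertex graph a short bit string so that adjacency of two vertices can be read off from their two strings alone. It is known that for each fixed $d$, strings of length $O_d(\log n)$ suffice for twin-width at most $d$. The lecture notes "Twin-Width and Contraction Sequences" (https://mff.cuni.cz/en/iuuk/events/czech-summer-school-on-discrete-mathematics/course-syllabus-bonnet/lecturenotes.pdf) ask whether the factor in front of $\log n$ can be independent of $d$, or even $1+o_d(1)$. Theorem 1 says that the factor must be at least of order $d/\log d$; Theorem 2 says that it exceeds $1$ by a fixed amount even for the simplest value $d=0$; Theorem 3 says that on the classes that prove the lower bound, the bound is asymptotically right.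

## Contraction sequences, labels, substitution

**Definition (twin-width).** Let $G$ be a finite simple graph on $n$ vertices. A *contraction sequence* is a sequence of partitions $\mathcal P_n,\mathcal P_{n-1},\dots,\mathcal P_1$ of $V(G)$ such that $\mathcal P_n$ consists of singletons, $\mathcal P_1=\{V(G)\}$, and each $\mathcal P_{i-1}$ arises from $\mathcal P_i$ by merging two parts. Two distinct parts $X,Y$ are *homogeneous* if all pairs between them are adjacent or none is. The *red graph* of $\mathcal P_i$ joins two parts if they are not homogeneous. The *width* of the sequence is the largest degree occurring in any of the red graphs, and the *twin-width* of $G$ is the minimum width.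

For instance, take the path $a,b,c,d$ on four vertices. No two of its vertices are twins: for each of the six pairs some third vertex is adjacent to exactly one of the two. So the first merge always creates a red edge. Merging $a$ and $b$ creates only the red edge between $\{a,b\}$ and $c$; then three parts remain, and after the next merge at most two parts, so red degrees never exceed $1$. The twin-width is $1$.

**Definition (labeling scheme).** A class $\mathcal C$ has a *labeling scheme of size $f(n)$*, with $f:\mathbb N\to\mathbb N$, if for each $n$ there is a symmetric decoder $D_n:\{0,1\}^{f(n)}\times\{0,1\}^{f(n)}\to\{0,1\}$ such that every $n$-vertex $G\in\mathcal C$ has an injective labeling $\ell:V(G)\to\{0,1\}^{f(n)}$ with $uv\in E(G)\iff D_n(\ell(u),\ell(v))=1$ for all distinct $u,v$.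

The decoder may depend on $n$, but not on $G$. Example: disjoint unions of cliques have a scheme of size $2\lceil\log n\rceil$. The label is (name of the clique, name of the vertex), and the decoder compares the first halves. Since labels are injective, $f(n)\ge\log n$ for every class that has an $n$-vertex member. So a factor $1$ is the best imaginable, which is why (b) asks about $1+o(1)$.

**Definition (universal graphs).** Universal graphs for $\mathcal C$ are graphs $U_1,U_2,\dots$ such that $U_n$ contains every $n$-vertex member of $\mathcal C$ as an induced subgraph.

A scheme of size $f(n)$ is the same thing as universal graphs with $|U_n|=2^{f(n)}$: given the scheme, put $U_n$ on $\{0,1\}^{f(n)}$ and join $a\ne b$ iff $D_n(a,b)=1$; conversely, name the vertices of $U_n$ by strings and let $D_n$ be its adjacency.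

**Definition (substitution).** For a graph $H$ on $[m]$, the graph $H[G_1,\dots,G_m]$ is the disjoint union of the $G_i$ with all edges added between $V(G_i)$ and $V(G_j)$ whenever $ij\in E(H)$.

For example, the 4-cycle is $K_2[2K_1,2K_1]$, so it lies in $\mathcal M_2$. The path on four vertices lies in $\mathcal M_4$ (substitute single vertices into it) but not in $\mathcal M_2$: a graph in $\mathcal M_2$ with at least two vertices is either disconnected or has a disconnected complement, and the four-vertex path is neither. The members of $\mathcal M_2$ are the *cographs*. Note also that adding isolated vertices to a graph in $\mathcal M_K$ keeps it in $\mathcal M_K$ (substitute into the edgeless graph on two vertices), and that an edgeless graph on any number $P\ge 2$ of vertices may be substituted into, since this is an iterated substitution into the edgeless graph on two vertices.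

Let $\tau(K)$ be the maximum twin-width of a graph on at most $K$ vertices. Then $\tau(K)\le K-2$ for $K\ge2$: the partition into singletons has no red edges, and after the first merge at most $K-1$ parts remain.

**Fact 5.** Every graph in $\mathcal M_K$ has twin-width at most $\tau(K)\le K-2$.

*Proof.* Induction along substitutions; the one-vertex graph has twin-width $0$. Let $G=H[G_1,\dots,G_m]$. Contract $V(G_1)$ to one part by an optimal sequence of $G_1$, then $V(G_2)$ by one of $G_2$, and so on. All the time, each part lies in one $V(G_i)$, and two parts in different $V(G_i),V(G_j)$ are homogeneous. So red edges stay inside single sets $V(G_i)$, and red degrees are at most the maximum twin-width of the $G_i$. Once the partition is $\{V(G_1),\dots,V(G_m)\}$, follow an optimal sequence of $H$; the red graphs are those of $H$. $\square$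

**Proof of Corollary 4 from Theorems 1 and 2.** By Fact 5, a scheme for twin-width at most $d$ is also a scheme for $\mathcal M_{d+2}$. So Theorem 1 gives, for every $\theta\in(0,\frac14)$,
$$\liminf_{n\to\infty} \frac{f(n)}{\log n}\ \ge\ (1-2\theta)\,\frac{d+1}{2(\log(d+2)+\gamma_\theta)} .$$
With $\theta$ fixed this is unbounded in $d$. Given any $c$, choose $d$ so that the right side exceeds $c$; then $f(n)>c\log n$ for all large $n$. This disproves (a). For the rate, let $\theta=\theta(d)\to0$ so slowly that $\gamma_{\theta(d)}=o(\log d)$. Such a choice exists: pick $d_5<d_6<\cdots$ with $\gamma_{1/j}\le\frac1j\log d$ for all $d\ge d_j$, and use $\theta=1/j$ for $d_j\le d<d_{j+1}$. We get $(\frac12-o_d(1))\,d/\log d$. For the improvement, use the bound $\tau(K)\le\frac12(K+\sqrt{K\ln K}+\sqrt K+2\ln K)$ of Ahn, Hendrey, Kim, Oum, *Bounds for the twin-width of graphs*, SIAM J. Discrete Math. 2022. It allows $K=(2-o(1))d$ with $\tau(K)\le d$, and then $\frac{K-1}{2\log K}=(1-o_d(1))\,d/\log d$. Only this improvement uses the citation. Part (b): by Fact 5 with $K=2$, cographs have twin-width at most $\tau(2)=0$, so they lie in the class of twin-width at most $d$ for every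 $d\ge0$, and Theorem 2 excludes $(1+o(1))\log n$. $\square$

## What counting gives, and one level by hand

The first thing to try is counting. A labeled graph on $[n]$ in the class is determined by its labels, so there are at most $2^{nf(n)}$ of them, and $f(n)\ge\frac1n\log(\#\text{labeled graphs})$. For $\mathcal M_K$ this cannot beat $\log n+O_K(1)$. Indeed a graph in $\mathcal M_K$ is given by a plane tree with $n$ leaves and no node with exactly one child (at most $2n-1$ nodes, hence at most $\sum_{N\le 2n-1}4^{N-1}\le 4^{2n}$ trees), a naming of the leaves ($n!$ ways), and a graph on the children of each internal node. If the internal nodes have $m_1,m_2,\dots$ children, then $\sum(m_i-1)=n-1$, so these graphs take $\sum\binom{m_i}2\le\frac K2\sum(m_i-1)<\frac{Kn}2$ bits. In total at most $n!\,4^{2n}\,2^{Kn/2}$ graphs, and counting gives at best $\log n+4+\frac K2$. The parameter $K$ appears in an additive constant and never in the factor. We must use that *each single label* has to know something about *each level* of the tree above it.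

Here is the one-level case. Let $Q$ be a uniformly random graph on $[K]$ and let $X_1,\dots,X_K$ be its labels, functions of $Q$. Together they determine $Q$, so $\binom K2=\mathrm I(X_1\cdots X_K;Q)\le\mathrm H(X_1\cdots X_K)\le\sum_a\mathrm H(X_a)$, and the average label has at least $\frac{K-1}2$ bits of information about $Q$.

Now take a complete $K$-ary tree of depth $k$, with an independent uniformly random graph on $[K]$ at each internal node. There are $n=K^k$ leaves. If every label paid $\frac{K-1}2$ bits at each of its $k=\log n/\log K$ ancestors, we would get the factor $\frac{K-1}{2\log K}$, which is the bound we want. The work is in making the payments at different levels *add up*.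

## Information inequalities

All random variables take finitely many values; $\mathrm H$ and $\mathrm I$ are in bits, and $h(p)=-p\log p-(1-p)\log(1-p)$. In the following, $Z$ is a function of $S$.

* **(F1)** If $T$ is a function of $S$, then $\mathrm I(X;S|Z)=\mathrm I(X;T|Z)+\mathrm I(X;S|Z,T)$. This is the chain rule for $\mathrm I(X;(T,S)|Z)$. In particular each term on the right is at most the left side.
* **(F2)** If $Y_1,\dots,Y_r$ are conditionally independent given $S$, then $\mathrm I(Y_1\cdots Y_r;S|Z)\le\sum_i\mathrm I(Y_i;S|Z)$. Indeed $\mathrm H(Y_1\cdots Y_r|Z)\le\sum_i\mathrm H(Y_i|Z)$, while $\mathrm H(Y_1\cdots Y_r|S)=\sum_i\mathrm H(Y_i|S)$ and $(S,Z)$ carries the same information as $S$.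
* **(F3)** If $X,R$ are conditionally independent given $S$, then $\mathrm I(X;R|Z)\le\mathrm I(X;S|Z)=\mathrm I(X;(S,R)|Z)$. The equality holds because $\mathrm I(X;R|S,Z)=0$, and the inequality because $R$ is part of $(S,R)$.
* **(F4)** Pinsker's inequality: the total variation distance of $P_{XY}$ and $P_X P_Y$ is at most $\sqrt{\frac{\ln2}2\,\mathrm I(X;Y)}$.
* **(F5)** If a bit $b$ is guessed from $X$ with error probability $e$, then $\mathrm H(b|X)\le h(e)$. Indeed $b=\text{guess}\oplus\text{error}$, the guess is a function of $X$, so $\mathrm H(b|X)\le\mathrm H(\text{error})=h(e)$.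

## The masking obstruction at two levels

A sensible plan for two levels: let $S$ be the whole random structure and $Q$ the root graph. By (F1), $\mathrm I(X_u;S)=\mathrm I(X_u;Q)+\mathrm I(X_u;S|Q)$. We would like to show that the first term averages to at least $\frac{K-1}2$ because labels from the $K$ branches determine $Q$, and then to treat the second term by induction. The first half is false.

Take $K=2$. The root graph is a bit $b$, and the two lower graphs are bits $r,r'$, all independent and uniform. Give both vertices of branch $1$ the content $r$, and both vertices of branch $2$ the content $(r\oplus b,\,r')$, plus the name of the vertex. The decoder answers $r$ for two vertices of branch $1$, answers $r'$ for two vertices of branch $2$, and takes the sum of $r$ and $r\oplus b$ otherwise. This decodes all adjacencies correctly. But $r$ is independent of $b$, and so is $(r\oplus b,r')$: *no label has any information about the root graph*. Branch $1$ uses a bit that it needs for its own lower graph as a mask for the bit at the root.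

The point where the plan stops is (F2). It needs the labels to be conditionally independent *given the variable about which we measure information*. Given all of $S$ they are independent, but given $Q$ alone they are correlated through the lower graphs.

The way around is to insert a variable between $Q$ and $S$. Draw a random sample $R$ of labels from each branch and make it public. A sample of the right size makes fresh labels from the branches *almost* independent given $(Q,R)$: information about a fresh label revealed by successive samples is bounded in total, so at some point the next sample reveals almost nothing. Then $(Q,R)$ can play the role of $S$ for the upper level. The price is that $R$ leaks information about the lower graphs. In the example, $R$ reveals $r$ completely. To make the leak harmless, we put $P$ independent copies of the lower structure under each branch, in an edgeless way. The leak is bounded by the total information in $R$, and for large $P$ a typical copy hardly suffers. These extra *padding levels* cost vertices and carry no edges, so we must keep the total cost of padding small.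

The almost-independence forces us to allow decoding errors, the leak forces us to allow a graph that is not quite uniform, and the public sample forces us to condition. The notion of a system collects these three.

## Tree-structured graphs with padding

**Definition (shape, labeling, $G_T$).** A *level* is either an *information level*, of arity $K$ and with label set all graphs on vertex set $[K]$, or a *padding level*, of arity $P\ge2$ and with only the edgeless graph on $[P]$ as label. A *shape* $\lambda$ is a finite sequence of levels, of arities $m_1,\dots,m_k$; put $\Omega_\lambda=\prod_j[m_j]$. A labeling $T\in\mathcal T(\lambda)$ assigns to each node $x\in\prod_{i<j}[m_i]$ ($1\le j\le k$) an element $T(x)$ of the label set of level $j$. Put $t(\lambda)=\log|\mathcal T(\lambda)|$. The graph $G_T$ on $\Omega_\lambda$ joins $u\neq v$ iff $u_jv_j\in E(T(u_1,\dots,u_{j-1}))$, where $j$ is the first coordinate in which $u$ and $v$ differ.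

Example: an information level of arity $K=2$ followed by a padding level of arity $2$. Then $t(\lambda)=1$, and $G_T$ is the edgeless graph on four vertices or the 4-cycle $K_{2,2}$. In general $G_T\in\mathcal M_K$, as it is an iterated substitution into graphs on $K$ vertices and edgeless graphs.

**Definition (system).** A *$\lambda$-system* consists of a random variable $S$; functions $Z$ and $T\in\mathcal T(\lambda)$ of $S$; a finite set $V$ with a symmetric $D:V\times V\to\{0,1\}$; and for each $u\in\Omega_\lambda$ a kernel $\kappa_u(s,\cdot)$, a probability law on $V$ for each value $s$ of $S$. We write $X_u$ for a variable with law $\kappa_u(S,\cdot)$ given $S$; different labels are taken conditionally independent given $S$. Its parameters are as follows.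

* The *cost* is $C=\operatorname{avg}_{u\in\Omega_\lambda}\mathrm I(X_u;S|Z)$.
* The *deficiency is at most $\Delta$* if $\mathrm H(T|Z)\ge t(\lambda)-\Delta$.
* The *error is at most $\varepsilon$* if for every information level $j$, $P\big(D(X_u,X_v)\neq\mathbf 1[uv\in E(G_T)]\big)\le\varepsilon$, where $(u,v)$ is independent of $S$ and is a uniform ordered pair with $u_i=v_i$ for $i<j$ and $u_j\ne v_j$ (so the later coordinates of $u$ and $v$ are independent and uniform).

An honest labeling scheme gives a system: $S=T$ uniform, $Z$ constant, $\kappa_u(T,\cdot)$ the point mass at the label of $u$ in $G_T$. Its deficiency and error are $0$, and its cost is at most the label length. Kernels that are not point masses will arise from averaging: "pick a random vertex below node $x$ and report its label".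

**Lemma 6 (one information level).** If $\lambda$ is a single information level, the error is at most $\varepsilon\le\frac12$ and the deficiency is at most $\Delta$, then $C\ge\frac1K\left[\binom K2(1-h(\varepsilon))-\Delta\right]$.

*Proof.* Here $T=Q$ is a graph on $[K]$; let $Q_{ab}$ be the bit for the pair $ab$. Take $X_1,\dots,X_K$ conditionally independent given $S$. By (F2), and since $Q$ is a function of $S$,
$$KC=\sum_a\mathrm I(X_a;S|Z)\ \ge\ \mathrm I(X_1\cdots X_K;S|Z)\ \ge\ \mathrm I(X_1\cdots X_K;Q|Z)\ \ge\ \mathrm H(Q|Z)-\sum_{a<b}\mathrm H(Q_{ab}|X_a,X_b).$$
The last inequality holds because $\mathrm H(Q|Z,X_1,\dots,X_K)\le\sum_{a<b}\mathrm H(Q_{ab}|X_a,X_b)$. Let $e_{ab}$ be the probability that $D(X_a,X_b)\ne Q_{ab}$. As $D$ is symmetric, the $e_{ab}$ average to at most $\varepsilon$. By (F5), concavity of $h$, and monotonicity of $h$ on $[0,\frac12]$, the sum is at most $\sum_{a<b}h(e_{ab})\le\binom K2h(\varepsilon)$. Finally $\mathrm H(Q|Z)\ge\binom K2-\Delta$. $\square$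

## Splitting a system at a padding level

**Lemma 7 (splitting).** Let $\lambda=(A,p,B)$ be the concatenation of a shape $A$, a padding level $p$ of arity $P$, and a shape $B$; let $q=|\Omega_A|$. Given a $\lambda$-system with cost $C$, deficiency at most $\Delta$ and error at most $\varepsilon$, and an integer $s\ge1$, there are

* an $A$-system of cost $C_A$, deficiency at most $\Delta$, error at most $\varepsilon+\sqrt{C\ln2/(2s)}$;
* a $B$-system of cost $C_B$, deficiency at most $\frac{\Delta}{qP}+\frac{sC}{P}$, error at most $\varepsilon$;

with $C\ge C_A+C_B$.

*Proof.* Write $u=(x,z,w)\in\Omega_A\times[P]\times\Omega_B$, and $T=(T^A,(T_{xz})_{x,z})$ with $T^A\in\mathcal T(A)$ and $T_{xz}\in\mathcal T(B)$ the labeling of the copy of $B$ below $(x,z)$. So $t(\lambda)=t(A)+qP\,t(B)$.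

**Step 1 (labels of nodes of $A$).** *This step defines what a label of a point of $\Omega_A$ is and bounds its information.* For $x\in\Omega_A$ let $\bar\kappa_x=\operatorname{avg}_{z,w}\kappa_{(x,z,w)}$. Given $S$, draw independently $X_x\sim\bar\kappa_x(S,\cdot)$ and $Y_{x,i}\sim\bar\kappa_x(S,\cdot)$ for $x\in\Omega_A$ and $1\le i\le s$. Let $R_i=(Y_{x,i'})_{x\in\Omega_A,\,i'\le i}$; so $R_0$ is empty.

We may regard $X_x$ as $X_{(x,z,w)}$ with $(z,w)$ uniform and independent of $S$. Independence gives
$$\mathrm I(X_{(x,z,w)};S|Z,(z,w))=\mathrm H(S|Z)-\mathrm H(S|Z,(z,w),X_{(x,z,w)})\ \ge\ \mathrm H(S|Z)-\mathrm H(S|Z,X_x)=\mathrm I(X_x;S|Z).$$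
The left side is the average of $\mathrm I(X_{(x,z,w)};S|Z)$ over $z,w$. Averaging over $x$ and using (F1),
$$\operatorname{avg}_x\mathrm I(X_x;S|Z,T^A)\ \le\ \operatorname{avg}_x\mathrm I(X_x;S|Z)\ \le\ C.\tag{1}$$

**Step 2 (the public sample).** *This step chooses the size of the sample so that one more round of labels says almost nothing about a fresh label.* By the chain rule, and by (F3) with $(Z,T^A)$ in the role of $Z$,
$$\sum_{i=0}^{s-1}\mathrm I\big(X_x;(Y_{y,i+1})_y\,\big|\,R_i,Z,T^A\big)=\mathrm I(X_x;R_s|Z,T^A)\ \le\ \mathrm I(X_x;S|Z,T^A).$$
Average over $x$ and use (1): the averages of the $s$ summands add up to at most $C$. So there is an $i\in\{0,\dots,s-1\}$ for which, with $R:=R_i$, $Y_y:=Y_{y,i+1}$ and $\iota_x:=\mathrm I(X_x;(Y_y)_y|R,Z,T^A)$,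
$$\mathrm I(X_x;Y_y|R,Z,T^A)\le\iota_x\ \text{ for all }x,y\in\Omega_A,\qquad\operatorname{avg}_x\iota_x\le C/s.\tag{2}$$
Fix this $i$. Given $S$, the variables $X_x$, $Y_y$, $R$ are independent.

**Step 3 (the $A$-system, its cost and deficiency).** *This step lets the public sample, the top labeling and the old public information play the role of the full structure.* Put $S_A=(Z,T^A,R)$, $Z_A=Z$, labeling $T^A$, the same $V$ and $D$, and let the kernel of $x$ be the conditional law of $X_x$ given $S_A$. Since $X_x$ and $Y_x$ have the same law given $S$ and both are independent of $R$ given $S$, this is also the conditional law of $Y_x$ given $S_A$. The cost is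
$$C_A=\operatorname{avg}_x\mathrm I(X_x;(T^A,R)|Z).$$
For the deficiency, $\mathrm H(T|Z)\le\mathrm H(T^A|Z)+qP\,t(B)$, hence $\mathrm H(T^A|Z)\ge t(\lambda)-\Delta-qP\,t(B)=t(A)-\Delta$.

**Step 4 (error of the $A$-system).** *This step pays for treating the two labels as independent given $S_A$, which they are only almost.* Let $j$ be an information level of $A$ and $(x,y)$ the corresponding random pair in $\Omega_A^2$; then $x$ is uniform on $\Omega_A$. In the level-$j$ error of the $\lambda$-system, the pair is $u=(x,z,w)$, $v=(y,z',w')$ with $(z,w)$ and $(z',w')$ uniform and independent, and the labels are independent given $S$. So given $S$ and $(x,y)$ the two labels have the law of $(X_x,Y_y)$. Adjacency of $u,v$ depends only on $x,y,T^A$. Therefore the error probability computed with the joint law of $(X_x,Y_y,S_A)$ is exactly the level-$j$ error of the $\lambda$-system, at most $\varepsilon$.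

In the $A$-system the labels have, given $S_A$, the same marginal laws but are independent. For given $x,y$, apply (F4) for each value of $S_A$ and then Jensen's inequality: the laws of (two labels, $S_A$) in the two situations differ in total variation by at most $\sqrt{\frac{\ln2}2\,\mathrm I(X_x;Y_y|S_A)}\le\sqrt{\frac{\ln 2}2\,\iota_x}$. Averaging over the pair, with $x$ uniform, and using Jensen and (2), the error probability grows by at most $\sqrt{\frac{\ln2}2\cdot\frac Cs}$.

**Step 5 (the $B$-system).** *This step looks below a random node $(x,z)$ after everything in $S_A$ has been made public, and bounds the leak.* Let $J=(x,z)$ be uniform on $\Omega_A\times[P]$ and independent of everything else. Put $S_B=(S,R,J)$, $Z_B=(Z,T^A,R,J)$, labeling $T_J$, the same $V,D$, and kernels $\kappa^B_w((s,r,(x,z)),\cdot)=\kappa_{(x,z,w)}(s,\cdot)$.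

Cost: averaging over the values of $J$, it is $C_B=\operatorname{avg}_u\mathrm I(X_u;S|Z,T^A,R)$, where $X_u$ is independent of $R$ given $S$.

Error: an information level of $B$ is an information level of $\lambda$. The random pair for it in $\lambda$ has common first part $(x,z)$, uniform, and adjacency is decided by $T_{xz}$. This is the experiment of the $B$-system, so the error is the same, at most $\varepsilon$.

Deficiency: by subadditivity of entropy,
$$\mathrm H(T_J|Z_B)=\operatorname{avg}_{x,z}\mathrm H(T_{xz}|Z,T^A,R)\ \ge\ \frac1{qP}\Big[\mathrm H\big((T_{xz})_{x,z}\big|Z,T^A\big)-\mathrm I\big((T_{xz})_{x,z};R\,\big|\,Z,T^A\big)\Big].$$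
The first term in the bracket is $\mathrm H(T|Z)-\mathrm H(T^A|Z)\ge t(\lambda)-\Delta-t(A)=qP\,t(B)-\Delta$. For the second, the $T_{xz}$ are functions of $S$, and $R$ consists of $i\le s$ samples for each of $q$ nodes $x$, conditionally independent given $S$. By (F2) and (1),
$$\mathrm I\big((T_{xz})_{x,z};R|Z,T^A\big)\le\mathrm I(S;R|Z,T^A)\le\sum_{x,\,i'\le i}\mathrm I(Y_{x,i'};S|Z,T^A)\le s\,q\,C .$$
So the deficiency is at most $\frac{\Delta+sqC}{qP}=\frac{\Delta}{qP}+\frac{sC}P$.

**Step 6 (costs add up).** *This step splits the information of each label at $(T^A,R)$.* For $u=(x,z,w)$, with $X_u$ and $R$ conditionally independent given $S$, (F3) and the chain rule give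
$$\mathrm I(X_u;S|Z)=\mathrm I(X_u;(S,R)|Z)=\mathrm I(X_u;(T^A,R)|Z)+\mathrm I(X_u;S|Z,T^A,R).$$
The second terms average to $C_B$. For fixed $x$, let $(z,w)$ be uniform and independent of $(S,R)$, and let $X=X_{(x,z,w)}$. The first terms average over $(z,w)$ to
$$\mathrm I(X;(T^A,R)|Z,(z,w))=\mathrm I((X,z,w);(T^A,R)|Z)\ \ge\ \mathrm I(X;(T^A,R)|Z)=\mathrm I(X_x;(T^A,R)|Z),$$
where the first equality uses $\mathrm I((z,w);(T^A,R)|Z)=0$, and the last that $X$ and $X_x$ have the same joint law with $(S,R)$. Averaging over $x$ gives at least $C_A$. Hence $C\ge C_A+C_B$. $\square$

## Balanced recursion: proof of Theorem 1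

How should one apply Lemma 7? Suppose we peel off one information level at a time. For a shape with $m$ information levels, the cost to be refuted is about $am$ with $a\approx\frac{K-1}2$. To keep the added error below a constant we need $s$ of order $am$; to keep the leak $sC/P$ below a constant multiple of $\binom K2$ we need $P$ of order $m^2$. Over all levels the padding multiplies $n$ by about $(m!)^2\,2^{O(m)}$, so $\log n$ becomes about $m(\log K+2\log m)$. For fixed $K$ this argument allows only $m=\Theta(\log n/\log\log n)$ information levels, which is too few. Splitting in the middle repairs this: large paddings are then needed only at few places, and the total padding is $2^{O(m)}$. The error now adds up along the recursion, but it has depth only about $\log m$, and halving the allowed error at each depth costs only another polynomial in $m$ in the padding.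

Fix $\theta\in(0,\frac14)$ and, depending only on $\theta$, some $\varepsilon_0\in(0,\frac12)$ with $h(\varepsilon_0)\le\theta$. Put
$$\Delta_0=\theta\tbinom K2,\qquad a=\tfrac{K-1}2\,(1-h(\varepsilon_0)-\theta)\ \ge\ (1-2\theta)\tfrac{K-1}2,\qquad B_\theta=\lceil3/(\theta\varepsilon_0^2)\rceil.$$
For $m\ge1$ let $\ell(m)=\lceil\log m\rceil$ and $\varepsilon^{(m)}=\varepsilon_02^{-\ell(m)}$. For $m\ge2$ let $\eta_m=\varepsilon_02^{-\ell(m)}$ and $P_m=B_\theta m^4$; since $2^{\ell(m)}<2m$, we have $\eta_m>\varepsilon_0/(2m)$. Let $\Theta_1$ be one information level, and for $m\ge2$
$$\Theta_m=\big(\Theta_{\lceil m/2\rceil},\ \text{padding of arity }P_m,\ \Theta_{\lfloor m/2\rfloor}\big).$$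

**Claim 8.** Every $\Theta_m$-system with deficiency at most $\Delta_0$ and error at most $\varepsilon^{(m)}$ has cost at least $am$.

*Proof.* Induction on $m$. For $m=1$, Lemma 6 gives $C\ge\frac1K\binom K2(1-h(\varepsilon_0)-\theta)=a$. Let $m\ge2$ and suppose that $C<am$.

**Step 1 (sample size).** *We choose $s$ so that the added error is at most $\eta_m$.* Put
$$s=\left\lceil\frac{am\ln2}{2\eta_m^2}\right\rceil\ \le\ \frac{2am^3}{\varepsilon_0^2}+1 ,$$
where the bound uses $\eta_m^{-2}<4m^2/\varepsilon_0^2$ and $\ln 2\le 1$. As $a>0$, $s\ge1$. Apply Lemma 7. Since $C<am$, we have $\sqrt{C\ln2/(2s)}\le\eta_m$.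

**Step 2 (the $A$-system satisfies the hypothesis for $\lceil m/2\rceil$).** *We check its error and deficiency.* For $m\ge2$, an integer power $2^{\ell-1}$ with $\ell\ge1$ is at least $m/2$ iff it is at least $\lceil m/2\rceil$, so $\ell(\lceil m/2\rceil)=\ell(m)-1$. The error is at most $\varepsilon^{(m)}+\eta_m=\varepsilon_02^{-\ell(m)+1}=\varepsilon^{(\lceil m/2\rceil)}$, and the deficiency is at most $\Delta_0$.

**Step 3 (the $B$-system satisfies the hypothesis for $\lfloor m/2\rfloor$).** *We check its error, and that the padding absorbs the leak.* The error is at most $\varepsilon^{(m)}\le\varepsilon^{(\lfloor m/2\rfloor)}$. From $a\le\frac{K-1}2$ we get $\frac{a^2}{\Delta_0}\le\frac{K-1}{2\theta K}\le\frac1{2\theta}$ and $\frac a{\Delta_0}\le\frac1{\theta K}\le\frac1{2\theta}$. Hence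
$$\frac{2s\cdot am}{\Delta_0}\ \le\ \frac{4a^2m^4}{\varepsilon_0^2\Delta_0}+\frac{2am}{\Delta_0}\ \le\ \frac{2m^4}{\theta\varepsilon_0^2}+\frac m\theta\ \le\ \frac{3m^4}{\theta\varepsilon_0^2}\ \le\ P_m .$$
So $sC/P_m\le\Delta_0/2$. Also $\Delta_0/(qP_m)\le\Delta_0/2$, since $P_m\ge2$. The deficiency is at most $\Delta_0$.

**Step 4 (adding).** *We combine the two induction hypotheses.* By induction, $C\ge C_A+C_B\ge a\lceil m/2\rceil+a\lfloor m/2\rfloor=am$, which contradicts $C<am$. $\square$

**Size of the shapes.** *We show that all the padding together costs only a factor $2^{O_\theta(m)}$.* Let $n_m=|\Omega_{\Theta_m}|$, $b=\log B_\theta\ge0$ and $g(m)=\log n_m-m\log K$. Then $g(1)=0$, and for $m\ge2$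
$$g(m)=g(\lceil m/2\rceil)+g(\lfloor m/2\rfloor)+b+4\log m .$$
Let $m\ge2$ and unfold the recursion into a tree. At depth $i$ there are at most $2^i$ nodes, with values at most $\lceil m/2^i\rceil$. An internal node has value at least $2$, so internal nodes occur at depth $i$ only if $2^i<m$, that is, for $i\le r:=\lceil\log m\rceil-1$. As $m\le2^{r+1}$, we have $\lceil m/2^i\rceil\le2^{r+1-i}$. Substituting $j=r-i$,
$$g(m)\le\sum_{i=0}^r2^i\big(b+4(r+1-i)\big)=2^r\sum_{j=0}^r2^{-j}(b+4+4j)\le2^r(2b+8+8)\le(2b+16)\,m ,$$
using $\sum_j2^{-j}\le 2$, $\sum_jj2^{-j}\le2$ and $2^r<m$. Put $\gamma_\theta=2b+16$, which depends only on $\theta$. Then $n_m\le2^{m(\log K+\gamma_\theta)}$ for all $m\ge1$.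

**Conclusion.** *We feed an actual labeling scheme into Claim 8.* Let a scheme of size $f(n)$ for $\mathcal M_K$ be given, and $m=\lfloor\log n/(\log K+\gamma_\theta)\rfloor$. If $m=0$ there is nothing to prove. Otherwise $n_m\le n$. For each $T\in\mathcal T(\Theta_m)$, the graph $G_T$ plus $n-n_m$ isolated vertices lies in $\mathcal M_K$ and has $n$ vertices; let $\varphi_T:\Omega_{\Theta_m}\to\{0,1\}^{f(n)}$ be the restriction of its labeling to $V(G_T)$. Take $S=T$ uniform on $\mathcal T(\Theta_m)$, $Z$ constant, $V=\{0,1\}^{f(n)}$, $D=D_n$, and $\kappa_u(T,\cdot)$ the point mass at $\varphi_T(u)$. This is a $\Theta_m$-system with deficiency $0$ and error $0$, and its cost is at most $\log|V|=f(n)$. By Claim 8, $f(n)\ge am\ge(1-2\theta)\frac{K-1}2m$. This proves Theorem 1. $\square$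

## Cographs and common subsequences: proof of Theorem 2

For $K=2$, Theorem 1 has a factor below $1$ and says nothing beyond injectivity. We use universal graphs instead: if $U$ contains many $n'$-vertex cographs such that any two share only a small common induced subgraph, then their copies in $U$ overlap little, and $U$ is large.

**Definition ($G_\sigma$, runs, LCS).** For $\sigma\in\{0,1\}^k$ let $G_\sigma$ be the graph on $\{0,1\}^k$ in which $u\ne v$ are adjacent iff $\sigma_i=1$, where $i$ is the first position in which $u,v$ differ. A *run* of $\sigma$ is a maximal block of equal letters. $\mathrm{LCS}(\sigma,\tau)$ is the maximum length of a common, not necessarily contiguous, subsequence.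

$G_\sigma$ is a cograph: it is the substitution of two copies of $G_{\sigma_2\cdots\sigma_k}$ into a two-vertex graph with or without an edge. Small cases by hand: $G_{00}$ is edgeless, $G_{11}=K_4$, $G_{01}=2K_2$, $G_{10}=C_4$. The three-vertex induced subgraphs of $2K_2$ are an edge plus a point, those of $C_4$ are paths, so the largest common induced subgraph of $G_{01}$ and $G_{10}$ has $2=2^{\mathrm{LCS}(01,10)}$ vertices. In general $2^{\mathrm{LCS}(\sigma,\tau)}$ is a lower bound: if $\rho$ is a common subsequence, fix all other coordinates to $0$ to find $G_\rho$ in both graphs. The next lemma is an upper bound with a loss for the number of runs.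

**Lemma 9.** Let $\sigma,\tau\in\{0,1\}^k$ each have at most $l$ runs. Any graph $G$ isomorphic to induced subgraphs of both $G_\sigma$ and $G_\tau$ has $|V(G)|\le2^{\mathrm{LCS}(\sigma,\tau)+l}$.

*Proof.* We may assume $|V(G)|\ge2$.

**Step 1 (the canonical cotree).** *We need a tree that depends on $G$ only, so that both embeddings can be compared on it.* Induced subgraphs of cographs are cographs: in a substitution into two vertices, an induced subgraph either meets both sides and is again such a substitution, or lies in one side, and we induct. So every induced subgraph of $G$ with at least two vertices is disconnected or has a disconnected complement, and not both, because the complement of a disconnected graph is connected. Build a tree from the root $V(G)$ down: a node $y$ with leaf set $A_y$, $|A_y|\ge2$, has label $e=0$ if $G[A_y]$ is disconnected, and its children are the components; it has label $e=1$ if the complement is disconnected, and its children are the co-components (components of the complement). A component with at least two vertices is connected, so it gets label $1$; likewise in the other case. So labels alternate along root-to-leaf paths, and $u,v$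 are adjacent iff their lowest common ancestor has label $1$.

**Step 2 (sibling prefixes are incomparable).** *We show that an embedding must separate the children of a cotree node cleanly.* Let $\psi:V(G)\to\{0,1\}^k$ be an induced embedding into $G_\sigma$. For a node $y$ let $p_y$ be the longest common prefix of the words $\psi(A_y)$ (the full word if $|A_y|=1$). Let $y$ have label $e$ and let $c\ne c'$ be children of $y$. We claim that $p_c$ is not a prefix of $p_{c'}$.

If $|A_c|=1$, then $p_c$ has length $k$; if it were a prefix of $p_{c'}$, then all of $\psi(A_{c'})$ would equal $p_c$, against injectivity. Let $|A_c|\ge2$ and $i=|p_c|+1$. Split $A_c=A_c^0\cup A_c^1$ by the $i$-th letter of $\psi$; both parts are nonempty, and every pair across has adjacency $\sigma_i$. If $e=0$, $G[A_c]$ is connected, so there is an edge across and $\sigma_i=1$. If $e=1$, $G[A_c]$ is co-connected, so there is a non-edge across and $\sigma_i=0$. In both cases $\sigma_i=1-e$. Now suppose that $p_c$ is a prefix of $p_{c'}$. Take $v'\in A_{c'}$ and let $\beta$ be the $i$-th letter of $\psi(v')$. Then $\psi(v')$ first differs at position $i$ from $\psi(v)$ for any $v\in A_c^{1-\beta}$,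 so the adjacency of $v,v'$ is $\sigma_i=1-e$. But $v,v'$ lie below different children of $y$, so it is $e$, a contradiction.

**Step 3 (branching numbers).** *We count how many letters of $\sigma$ each cotree edge uses.* For a child $c$ of $y$ let $\beta_\sigma(c)$ be the number of indices $i$ such that some sibling word $p_{c'}$ first differs from $p_c$ at position $i$. Then:

* $\beta_\sigma(c)\ge1$, because $c$ has a sibling and the words are incomparable;
* $\sum_{c}2^{-\beta_\sigma(c)}\le1$, summed over the children of $y$: walk down the trie of the words $p_c$, choosing uniformly at each branching; then $p_c$ is reached with probability $2^{-\beta_\sigma(c)}$;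
* every counted index $i$ satisfies $\sigma_i=e$ and $|p_y|<i\le|p_c|$: a vertex of $A_c$ and one of $A_{c'}$ have adjacency $e$ and first differ at $i$, and all sibling words extend $p_y$.

**Step 4 (paths become subsequences).** *We read a root-to-leaf path of the cotree as a subsequence of $\sigma$.* Let $y_1,\dots,y_t,y_{t+1}=v$ be the path from the root to a leaf $v$, with labels $e_1,\dots,e_t$. The intervals $(|p_{y_j}|,|p_{y_{j+1}}|]$ are disjoint and increasing in $j$. So, with $\beta_j=\beta_\sigma(y_{j+1})\ge1$, the word $e_1^{\beta_1}e_2^{\beta_2}\cdots e_t^{\beta_t}$ is a subsequence of $\sigma$. As the $e_j$ alternate, $\sigma$ has at least $t$ runs; so $t\le l$. The same argument with an embedding into $G_\tau$, on the *same* cotree, gives numbers $\beta_\tau(c)$ and the subsequence $e_1^{\beta_\tau(y_2)}\cdots e_t^{\beta_\tau(y_{t+1})}$ of $\tau$. Put $\mu(c)=\min(\beta_\sigma(c),\beta_\tau(c))$. Then $e_1^{\mu(y_2)}\cdots e_t^{\mu(y_{t+1})}$ is a common subsequence, and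
$$\sum_{j=1}^t\mu(y_{j+1})\ \le\ \mathrm{LCS}(\sigma,\tau).$$

**Step 5 (a Kraft-type sum).** *We turn the bound on each path into a bound on the number of leaves.* The sum of $2^{-\mu(c)}$ over siblings can exceed $1$: the words $0,10,11$ have branching numbers $(1,2,2)$, the words $00,01,1$ have $(2,2,1)$, and the minima $(1,2,1)$ give $\frac54$. But it is at most $\sum_c(2^{-\beta_\sigma(c)}+2^{-\beta_\tau(c)})\le2$, so $\sum_c2^{-\mu(c)-1}\le1$ at every node. Multiplying down the tree,
$$\sum_{v}\prod_{j}2^{-\mu(y_{j+1})-1}\le1 ,$$
where $v$ runs over the leaves and the product is along the path to $v$. Each summand is $2^{-\sum_j\mu(y_{j+1})-t}\ge2^{-\mathrm{LCS}(\sigma,\tau)-l}$. So there are at most $2^{\mathrm{LCS}(\sigma,\tau)+l}$ leaves. $\square$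

The lemma beats the trivial bound $2^k$ only if $\mathrm{LCS}(\sigma,\tau)+l<k$. So we need words with few runs and yet small LCS. Repeating each letter many times achieves this: it multiplies length and LCS by the same factor and leaves the number of runs alone.

**Lemma 10.** Let $s^{(r)}$ be obtained from $s\in\{0,1\}^l$ by repeating each letter $r$ times. Then $\mathrm{LCS}(s^{(r)},t^{(r)})\le r\,\mathrm{LCS}(s,t)$.

*Proof.* Take a common subsequence of length $\Lambda$ and let $w_{ij}$ be the number of its letters that are matched between block $i$ of $s^{(r)}$ and block $j$ of $t^{(r)}$. Row and column sums of $(w_{ij})$ are at most $r$. Consider the bipartite graph with edges the pairs $(i,j)$ with $w_{ij}>0$. A vertex cover of size $c$ meets all edges, so $\Lambda=\sum w_{ij}\le rc$; by König's theorem the graph has a matching of size at least $\Lambda/r$. The matched letter pairs increase in both words, so any two edges $(i,j),(i',j')$ satisfy $i\le i',j\le j'$ or the reverse. Edges of a matching have distinct rows and distinct columns, so the matching is strictly increasing in both coordinates. As $s_i=t_j$ on each edge, it is a common subsequence of $s$ and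 $t$. $\square$

**Proof of Theorem 2.** Let $\epsilon=\frac1{20}$, $l=\lfloor\log n/28\rfloor$, $k=28l$ and $n'=2^k\le n$. We may assume $l\ge1$, as smaller $n$ are absorbed in the $O(1)$. Let $x=\lfloor\epsilon l\rfloor$.

**Step 1 (many words with pairwise small LCS).** *We choose words greedily.* Fix $s\in\{0,1\}^l$. A word $t\in\{0,1\}^l$ with $\mathrm{LCS}(s,t)\ge l-x$ has a common subsequence with $s$ of length exactly $l-x$, so it is determined by the $x$ unused positions of $s$, the $x$ unused positions of $t$, and the letters of $t$ there. There are at most $\binom lx^22^x\le2^{(2h(\epsilon)+\epsilon)l}$ such $t$, using $\binom lx\le2^{h(x/l)l}$ and $x/l\le\epsilon\le\frac12$. Now $h(0.05)<0.2866$ (since $0.05\log20<0.2162$ and $0.95\log\frac{20}{19}<0.0704$), so $1-2h(\epsilon)-\epsilon>0.35$. Greedy choice, where each chosen word excludes at most $2^{(2h(\epsilon)+\epsilon)l}$ words including itself, yields at least $2^{0.35l}$ words with pairwise $\mathrm{LCS}(s,t)\le l-x-1\le(1-\epsilon)l$.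

**Step 2 (graphs with small overlap).** *We blow up the words and apply the two lemmas.* Take $M=\lfloor2^{0.35l}\rfloor\ge1$ of these words and the graphs $G_\sigma$ with $\sigma=s^{(28)}\in\{0,1\}^k$. Each $\sigma$ has at most $l$ runs. By Lemmas 9 and 10, a common induced subgraph of two of these graphs has at most $2^{28(1-\epsilon)l+l}=2^{28l-0.4l}=n'2^{-0.4l}$ vertices.

**Step 3 (the universal graph is large).** *We count the union of the copies.* Let $U_n$, on $2^{f(n)}$ vertices, be universal for $n$-vertex cographs. It contains each $G_\sigma$ (add $n-n'$ isolated vertices) on a set $L_\sigma$ with $|L_\sigma|=n'$. For $\sigma\ne\tau$ the graph induced on $L_\sigma\cap L_\tau$ is isomorphic to induced subgraphs of both $G_\sigma$ and $G_\tau$, so $|L_\sigma\cap L_\tau|\le n'2^{-0.4l}$. As $M2^{-0.4l}\le1$ and $M\ge\frac12 2^{0.35l}$,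
$$|U_n|\ \ge\ Mn'-\tfrac{M^2}2\,n'2^{-0.4l}\ \ge\ \tfrac12Mn'\ \ge\ \tfrac14\,2^{28l+0.35l}=\tfrac14\,2^{\frac{81}{80}\cdot28l} .$$
Since $28l>\log n-28$, we get $f(n)=\log|U_n|\ge\frac{81}{80}\log n-O(1)$. $\square$

## Half a row per light edge: proof of Theorem 3

In a balanced $K$-ary tree one could store, at each ancestor, the full row of adjacencies of one's branch: $K-1$ bits at each of $\log n/\log K$ levels, twice what Theorem 1 asks for. Storing each pair on only one of its two sides saves the factor $2$. The difficulty is unbalanced trees: a branch that contains a constant fraction of the vertices uses up only a constant amount of $\log n$, so its vertices may store only a bounded number of bits. So large branches must store little, and small ones must store more.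

Let $K\ge4$ and $m_0=\lceil K/\log K\rceil$. Since $K/\log K\ge2$ for $K\ge4$ and $\log K\ge1$, we have $2\le m_0\le K$. Let $G\in\mathcal M_K$ have $n$ vertices. It has a decomposition tree with leaf set $V(G)$ in which each internal node $x$ has between $2$ and $K$ children and carries a graph $H_x$ on its children; $u,v$ are adjacent iff the corresponding children of their lowest common ancestor are adjacent.

**Step 1 (heavy paths and their codes).** *We make positions on long paths cheap to name.* Let $n_y$ be the number of leaves below $y$. Rank the children of each node $1,2,\dots$ by non-increasing $n_y$; children of rank $1$ are *heavy*, the others *light*. A heavy path starts at the root or at a light child, follows heavy children and ends in a leaf. For a heavy path $\pi=(x_0,\dots,x_t)$ put $n_\pi=n_{x_0}$, $w_i=n_{x_i}-n_{x_{i+1}}$ for $i<t$, and $w_t=1$; these are positive and $\sum_iw_i=n_\pi$.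

By the Gilbert–Moore theorem on alphabetic codes there are prefix-free, lexicographically increasing codewords $c_0,\dots,c_t$ with $1\le|c_i|\le\log(n_\pi/w_i)+2$. Here is the construction. Put $p_i=w_i/n_\pi$, $F_i=\sum_{j<i}p_j+\frac{p_i}2<1$ and $L_i=\lceil\log(1/p_i)\rceil+1$, and let $c_i$ be the first $L_i$ binary digits of $F_i$. The numbers whose expansion starts with $c_i$ form an interval of length $2^{-L_i}\le p_i/2$ that is closed on the left, open on the right and contains $F_i$, so it lies in $\big[\sum_{j<i}p_j,\sum_{j\le i}p_j\big]$. These intervals are disjoint and in increasing order, which is the assertion. For example, weights $2,1,1$ give $F=\frac14,\frac58,\frac78$ and codewords $01,101,111$.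

Let $\bar c_i$, of length $2|c_i|$, be $c_i$ with a stop/continue flag after each bit.

**Step 2 (which ranks to store).** *We choose for each light rank $a\geq 2$ a set $J_a$ of ranks, small for small $a$, such that every pair of ranks is covered.* For $2\le a\le m_0$ let $J_a=\{1,\dots,a-1\}$. For $m_0<a\le K$ let $J_a$ consist of $\{1,\dots,m_0\}$ and the next $\lfloor(K-m_0)/2\rfloor$ ranks after $a$ in the cyclic order of $\{m_0+1,\dots,K\}$. Example: $K=8$ gives $m_0=3$, $J_2=\{1\}$, $J_3=\{1,2\}$, $J_4=\{1,2,3,5,6\}$, $J_7=\{1,2,3,8,4\}$.

Then $1\in J_a$ for all $a\ge2$. For $a\ne b$ in $\{2,\dots,K\}$ we have $b\in J_a$ or $a\in J_b$: if one of them is at most $m_0$, the larger one stores the smaller one; if both exceed $m_0$, the two cyclic distances between them add up to $K-m_0$, so one of them is at most $\lfloor(K-m_0)/2\rfloor$.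

**Step 3 (the labels).** *We write down, for each light edge above $v$, where it leaves the heavy path and half a row.* For a light child $y$ of rank $a$ of $x_i\in\pi$ let
$$b(y)=\bar c_i\cdot1\cdot\mathrm{Elias}(a)\cdot\rho(y).$$
Here $\mathrm{Elias}(a)$ is the Elias gamma code, that is, $a$ in binary preceded by $\lfloor\log a\rfloor$ zeros, of length at most $2\log a+1$; and $\rho(y)$ has $|J_a|$ bits giving the adjacency in $H_{x_i}$ of $y$ to the children of ranks in $J_a$ ($0$ if the rank does not exist). If the way from the root to the leaf $v$ leaves heavy paths $\pi_0,\dots,\pi_{h-1}$ via light children $y_0,\dots,y_{h-1}$ and $v$ is the end of $\pi_h$, then $v$ gets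
$$b(y_0)\cdots b(y_{h-1})\,\bar c_t\cdot0 ,$$
with $c_t$ the last codeword of $\pi_h$. Labels are self-delimiting: the end of $\bar c$ is flagged, the next bit says whether the label ends, the Elias code is self-delimiting and $a$ determines $|J_a|$. So we may pad all labels with zeros to a common length.

**Step 4 (decoding).** *We check that two labels determine adjacency, without knowledge of $G$.* Let $u\ne v$. Both strings start on the same path $\pi_0$. Compare the first codewords. If they differ, their lexicographic order says whose departure index is smaller; say it is $u$'s index $i$. Then $x_i$ is not the end of the path, so $u$ leaves via a light child of $x_i$, while $v$ lies below $x_{i+1}$, the rank-$1$ child of $x_i$. The adjacency is the bit for rank $1$ stored by $u$. If the codewords agree, both strings have the same index; if both ended here, we would have $u=v$, so both leave at the same node $x_i$, with ranks $a,b$. If $a\ne b$, one of the two strings stores the adjacency (take the string with the larger rank if it does, and the other one otherwise). If $a=b$, both continue on the same next heavy path, and we repeat. As $u\neq v$, this ends at some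 point where the codewords or the ranks differ; in particular the labels are distinct. The procedure is symmetric in the two strings; on pairs of strings for which it fails, let the decoder answer $0$.

**Step 5 (length).** *We charge each block $b(y)$ to the drop in the number of leaves.* Let $y$ be a light child of rank $a$ of $x_i\in\pi$, and $g=\log(n_\pi/n_y)$. As $w_i$ counts the leaves below all light children of $x_i$, $n_y\le w_i$; as $a$ children of $x_i$ have at least $n_y$ leaves each, $n_y\le n_\pi/a$. So $g\ge\log(n_\pi/w_i)$ and $g\ge\log a\ge1$. With $\rho_K=\max_{2\le a\le K}|J_a|/\log a$,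
$$|b(y)|\ \le\ (2g+4)+1+(2g+1)+|J_a|\ \le\ (10+\rho_K)\,g .$$
Since $n_{\pi_{j+1}}=n_{y_j}$, the values $g_j$ telescope: $\sum_{j<h}g_j=\log(n/n_{\pi_h})$. The last codeword and the final bit cost at most $2\log n_{\pi_h}+5$. In total each label has length at most $(10+\rho_K)\log n+5$.

**Step 6 (the value of $\rho_K$).** *We check that no rank is too expensive.* The function $(a-1)/\log a$ is increasing, as the reciprocal of the slope of a chord of the concave function $\log$ starting at $1$. So for $a\le m_0$, $|J_a|/\log a=(a-1)/\log a\le m_0/\log m_0$. For $a>m_0$, $|J_a|\le m_0+\frac{K-m_0}2=\frac{K+m_0}2$, so $|J_a|/\log a\le\frac{K+m_0}{2\log m_0}$. As $m_0\le K$, the second bound is the larger one, and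
$$\rho_K\ \le\ \frac{K+m_0}{2\log m_0}=\Bigl(\tfrac12+o_K(1)\Bigr)\frac K{\log K},$$
because $m_0=o(K)$ and $\log m_0=(1-o_K(1))\log K$. The constant $10$ is $o_K(K/\log K)$. This proves the upper bound in Theorem 3.

**Step 7 (the matching lower bound).** *We compare with Theorem 1.* For every $\theta\in(0,\frac14)$, Theorem 1 gives $\liminf_n f(n)/\log n\ge(1-2\theta)\frac{K-1}{2(\log K+\gamma_\theta)}$ for every scheme for $\mathcal M_K$. Letting $\theta\to0$ slowly as $K\to\infty$, so that $\gamma_\theta=o(\log K)$ as in the proof of Corollary 4, the right side is $\left(\frac12-o_K(1)\right)\frac K{\log K}$. $\square$
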